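# Short elementary cuts of recursively saturated models of PA: elementarily equivalent, not isomorphic

## 1. A sequence of short cuts with the same theory and different isomorphism types

**Theorem A.** Let $\mathcal M_0$ be a countable recursively saturated model of PA, and let $\Phi$ be a countable set of $L_{\omega_1\omega}$-sentences in the language $L_{PA}\cup\{K\}$. There are a countable recursively saturated $\mathcal M\succ\mathcal M_0$ (up to isomorphism over $\mathcal M_0$; here $\succ$ includes equality) and short elementary cuts $\mathcal K_i=\mathcal M(a_i)$, $i\in\omega$, such that all the pairs $(\mathcal M,\mathcal K_i)$ satisfy the same first-order sentences and the same sentences of $\Phi$, but $(\mathcal M,\mathcal K_i)\not\cong(\mathcal M,\mathcal K_j)$ for $i\neq j$. In fact $\mathcal K_i\not\cong\mathcal K_j$ as models.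

We now unpack the words. All models are countable. A *type* is complete and without parameters unless we say otherwise, and formulas are identified with their Gödel numbers, so a type is a set of natural numbers.

**Recursive saturation.** $\mathcal M$ is recursively saturated if every recursive set $\Gamma(\bar x,y)$ of formulas has this property: for $\bar a\in M$, if every finite part of $\Gamma(\bar a,y)$ is satisfied in $\mathcal M$, then all of $\Gamma(\bar a,y)$ is realized. Such an $\mathcal M$ is nonstandard: realize $\{y>n:n\in\omega\}$.

**Skolem terms.** For a formula $\varphi(\bar x,y)$ let $t_\varphi(\bar x)$ be the least $y$ with $\varphi(\bar x,y)$, and $0$ if there is none. These are the Skolem terms; they can be listed recursively, and every $\emptyset$-definable function of a model of PA is one of them. Put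
$$\mathrm{Scl}(a)=\{t(a):t\text{ a Skolem term}\},\qquad \mathcal M(a)=\{x\in M:\ x\le y\text{ for some }y\in\mathrm{Scl}(a)\}.$$

**$\mathcal M(a)$ is the smallest elementary cut containing $a$.** It is an initial segment. If $x_1,\dots,x_k\le s(a)$ and $t$ is a Skolem term, then $t(\bar x)\le\max_{\bar u\le s(a)}t(\bar u)\in\mathrm{Scl}(a)$. (Several bounds $s_i(a)$ can be replaced by their maximum.) So $\mathcal M(a)$ is closed under Skolem terms. If $\mathcal M\models\exists y\,\varphi(\bar x,y)$ with $\bar x\in\mathcal M(a)$, then the least such $y$ lies in $\mathcal M(a)$, and the Tarski–Vaught test gives $\mathcal M(a)\preceq\mathcal M$. Conversely, an elementary cut containing $a$ contains $\mathrm{Scl}(a)$ and everything below it. Also $\mathcal M(a)\ne M$, because the recursive type $\{v>t(a)\}_t$ is realized in $\mathcal M$.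

**Short cuts.** An elementary cut $\mathcal K$ is *short* if some $a\in K$ has $\mathrm{Scl}(a)$ cofinal in $\mathcal K$, that is, if $\mathcal K=\mathcal M(a)$ for some $a$. *Example.* $\mathcal M(a)=\mathcal M(a+1)=\mathcal M(a^2)=\mathcal M(2^a)$, since each of these elements is bounded by a Skolem term of each other one. *Example.* If $\mathrm{Th}(\mathcal M)$ is true arithmetic, then $\mathrm{Scl}(0)=\omega$ and $\mathcal M(0)$ is the standard cut. If $\mathcal M\models\neg\mathrm{Con}(PA)$, then the least proof of $0=1$ is a nonstandard element of $\mathrm{Scl}(0)$, and $\mathcal M(0)$ is nonstandard.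

**Pairs.** $(\mathcal M,\mathcal K)$ is $\mathcal M$ with a unary predicate for $K$. The logic $L_{\omega_1\omega}$ allows countable conjunctions and disjunctions, with ordinary quantifiers.

The question behind the theorem is this: for short $\mathcal K,\mathcal K'$ in a countable recursively saturated $\mathcal M$, does $(\mathcal M,\mathcal K)\equiv(\mathcal M,\mathcal K')$ imply $(\mathcal M,\mathcal K)\cong(\mathcal M,\mathcal K')$? It is posed in the booklet "Technische Universität Darmstadt" (http://www.mathematik.tu-darmstadt.de/fbereiche/logik/phdsinlogic2016/booklet.pdf). For arbitrary elementary cuts the answer is negative by Kossak–Schmerl, already for another kind of cut, the coshort ones. Theorem A says no for short cuts. Since every completion $T$ of PA has a countable recursively saturated model (Fact 1(iii) below), there are counterexamples over every $T$. The answer depends on $\mathcal M$, however: Theorem C in Section 9 gives every $T$ a countable recursively saturated model in which the implication does hold for all short cuts. Between the two stands Theorem B (Section 8), an exact criterion.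

Theorem A is optimal in two respects. A countable $\mathcal M$ has only countably many short cuts, one for each $a$ at most. And $\Phi$ cannot be replaced by all of $L_{\omega_1\omega}$: by Scott's theorem, countable structures in a countable language with the same $L_{\omega_1\omega}$-theory are isomorphic.

## 2. Standard systems and types in recursively saturated models

Fix the usual definable coding $(c)_n$ of sequences, for which PA proves: for all $c,k,i,y$ there is $c'$ with
$$(c')_i=y\quad\text{and}\quad(c')_j=(c)_j\ \text{ for all }j\le k,\ j\ne i. \tag{1}$$
The set *coded by* $c\in M$ is $\{n\in\omega:\mathcal M\models(c)_n\ne0\}$, and $\mathrm{SSy}(\mathcal M)$ is the family of all coded sets.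

A *Scott set* is a nonempty family $\mathfrak X$ of subsets of $\omega$, closed under join $\oplus$ and under Turing reducibility, such that every infinite binary tree in $\mathfrak X$ has an infinite path in $\mathfrak X$. *Example.* The family of all sets arithmetic in a fixed $Y\subseteq\omega$ is a countable Scott set. For the last clause, given a tree $R$, the set of nodes with infinitely many extensions in $R$ is arithmetic in $R$, so the leftmost infinite path is as well.

**Fact 1.** Let $\mathcal M$ be countable recursively saturated and $\mathfrak X=\mathrm{SSy}(\mathcal M)$.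

(i) $\mathfrak X$ is a Scott set; $\mathrm{tp}(\bar a)\in\mathfrak X$ for every tuple $\bar a$; and every set $\Gamma(\bar a,y)$ with $\Gamma(\bar x,y)\in\mathfrak X$ that is finitely satisfiable in $\mathcal M$ is realized.

(ii) If $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar b)$, some automorphism of $\mathcal M$ maps $\bar a$ to $\bar b$.

(iii) If $\mathfrak X$ is a countable Scott set, $T$ is a completion of PA and $T\in\mathfrak X$, there is a countable recursively saturated $\mathcal M\models T$ with $\mathrm{SSy}(\mathcal M)=\mathfrak X$.

*Proof of (i).* *Joins.* If $c,d$ code $C,D$, realize $\{(v)_{2n}=(c)_n,\ (v)_{2n+1}=(d)_n\}_n$.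

*Paths and reducibility.* Let $c$ code $C$, and let $R$ be an infinite binary tree computed from oracle $C$ by some machine. For all $n$ and all binary strings $\alpha,\sigma$ of length $n$ such that the machine with oracle $\alpha$ (queries below $n$ only) declares within $n$ steps that some initial segment of $\sigma$ is not in $R$, take the formula
$$\neg\Big(\bigwedge_{i<n}\big((c)_i\ne0\leftrightarrow\alpha(i)=1\big)\wedge\bigwedge_{i<n}\big((v)_i\ne0\leftrightarrow\sigma(i)=1\big)\Big).$$
This is a recursive set. For a finite part, let $n$ be the largest length occurring; any $v$ coding a node of $R$ of length $n$ satisfies it. A realization $v$ codes a path: if an initial segment of the coded sequence were outside $R$, the machine with oracle $C$ would say so, and one of the formulas with large $n$ would fail. So every infinite tree computable from a member of $\mathfrak X$ has a path in $\mathfrak X$. If $B\le_TC$, apply this to the tree of initial segments of $B$, whose only path is $B$.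

*Types.* Realize the recursive set $\{(v)_{\ulcorner\varphi\urcorner}\ne0\leftrightarrow\varphi(\bar a)\}_\varphi$; then $v$ codes $\mathrm{tp}(\bar a)$.

*Coded sets of formulas.* If $c$ codes $\Gamma$, realize the recursive set $\{(c)_{\ulcorner\varphi\urcorner}\ne0\to\varphi(\bar a,y)\}_\varphi$. It is finitely satisfiable because $\Gamma(\bar a,y)$ is.

*Proof of (ii).* Go back and forth. If $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar b)$ and $m\in M$, then $r=\mathrm{tp}(\bar a,m)\in\mathfrak X$, and $r(\bar b,y)$ is finitely satisfiable since $\exists y\bigwedge r_0\in\mathrm{tp}(\bar a)=\mathrm{tp}(\bar b)$ for finite $r_0\subseteq r$. So it is realized by some $m'$. As $\mathcal M$ is countable, alternating sides yields an automorphism.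

*Proof of (iii).* We build complete types $r_0\subseteq r_1\subseteq\cdots$ of $T$, with $r_n(x_0,\dots,x_n)\in\mathfrak X$. Note first that if $\Delta\in\mathfrak X$ is a consistent set of formulas in finitely many variables, then $\Delta$ has a completion in those variables in $\mathfrak X$. Indeed, take the tree of strings that assign truth values to the first $m$ formulas, give $\chi$ and $\neg\chi$ opposite values, make no member of $\Delta$ false, and admit no proof with code below $m$ of a contradiction from the formulas made true. It is computable in $\Delta$ and infinite, and its paths are the completions.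

Let $r_0\in\mathfrak X$ be a completion of $T$ in the variable $x_0$. With bookkeeping, treat every $\Gamma(x_0,\dots,x_k,y)\in\mathfrak X$ at some stage $n\ge k$. If $\Gamma(x_0,\dots,x_k,x_{n+1})$ is consistent with $r_n$, let $r_{n+1}\in\mathfrak X$ be a completion of $r_n\cup\Gamma(x_0,\dots,x_k,x_{n+1})$; otherwise let it be any completion of $r_n$ in $\mathfrak X$. Consistency of $\Gamma$ with $r_n$ depends only on $r_k$: it says $\exists y\bigwedge\Gamma_0\in r_k$ for all finite $\Gamma_0\subseteq\Gamma$.

The one-element sets $\Gamma=\{\varphi\}$ supply Henkin witnesses, so $\bigcup_nr_n$ is the elementary diagram of a model $\mathcal M=\{x_i:i\in\omega\}/{=}$ of $T$. Every $\Gamma\in\mathfrak X$ that is finitely satisfiable over parameters is realized, and recursive sets are in $\mathfrak X$, so $\mathcal M$ is recursively saturated. A set coded by $c$ is computable from $\mathrm{tp}(c)\in\mathfrak X$, hence lies in $\mathfrak X$. Conversely each $A\in\mathfrak X$ is coded by a realization of $\{(y)_n\ne0:n\in A\}\cup\{(y)_n=0:n\notin A\}$. $\square$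

## 3. Isomorphism of pairs as a relation $E$ between types

From now on $T$ denotes a completion of PA and $S_1(T)$ the space of its 1-types. For complete 1-types $p,q$ of PA put
$$p\,E\,q\iff\text{for some Skolem term }t,\ \ p(x)\cup q(y)\cup\{x\le t(y)\wedge y\le t(x)\}\text{ is consistent.}$$
If $p\,E\,q$, then $p$ and $q$ contain the same sentences, so they extend the same $T$. *Example.* $\mathrm{tp}(a)\,E\,\mathrm{tp}(2a)$, via $t(x)=2x$. So $p\,E\,q$ can hold although $p$ says "$x$ is odd" and $q$ says "$x$ is even".

**Lemma 1.** Let $\mathcal M$ be countable recursively saturated.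

(a) $\mathcal M(a)=\mathcal M(b)$ iff $a\le t(b)\wedge b\le t(a)$ for some Skolem term $t$.

(b) For $p=\mathrm{tp}(a)$ and $q=\mathrm{tp}(b)$ the following are equivalent: ($\alpha$) $(\mathcal M,\mathcal M(a))\cong(\mathcal M,\mathcal M(b))$; ($\beta$) $\mathcal M(a)\cong\mathcal M(b)$; ($\gamma$) $p$ is realized by some $a'$ with $\mathcal M(a')=\mathcal M(b)$; ($\delta$) $p\,E\,q$. Moreover, every $p\in\mathrm{SSy}(\mathcal M)$ with $p\,E\,\mathrm{tp}(b)$ is realized by some $a'$ with $\mathcal M(a')=\mathcal M(b)$.

*Proof.* (a) If $a\le s(b)$, then $t(a)\le\max_{u\le s(b)}t(u)\in\mathrm{Scl}(b)$ for every $t$, so $\mathcal M(a)\subseteq\mathcal M(b)$. By symmetry the right side implies the left. Conversely, if the cuts agree, then $a\le s(b)$ and $b\le s'(a)$ for some $s,s'$; let $t=\max(s,s')$.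

(b) ($\alpha\Rightarrow\beta$) Restrict the isomorphism to the cuts.

($\beta\Rightarrow\gamma$) Let $g:\mathcal M(a)\to\mathcal M(b)$ be an isomorphism and $a'=g(a)$. Both cuts are elementary in $\mathcal M$, so types and Skolem terms may be computed in the cuts. Hence $\mathrm{tp}(a')=p$, and $\mathrm{Scl}(a')=g(\mathrm{Scl}(a))$ is cofinal in $\mathcal M(b)$, that is, $\mathcal M(a')=\mathcal M(b)$.

($\gamma\Rightarrow\delta$) By (a), $a'\le t(b)\wedge b\le t(a')$ for some $t$, so the pair $(a',b)$ shows the required consistency.

($\delta\Rightarrow\gamma$, and the last claim) Let $p\in\mathrm{SSy}(\mathcal M)$ and $p\,E\,q$ via $t$. If $P$ is a finite conjunction from $p$, then $\exists x\,(P(x)\wedge x\le t(y)\wedge y\le t(x))$ is consistent with the complete type $q(y)$, hence belongs to it. So $p(x)\cup\{x\le t(b)\wedge b\le t(x)\}$ is finitely satisfiable in $\mathcal M$. It is coded in $\mathrm{SSy}(\mathcal M)$, so by Fact 1(i) some $a'$ realizes it, and $\mathcal M(a')=\mathcal M(b)$ by (a).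

($\gamma\Rightarrow\alpha$) By Fact 1(ii) there is an automorphism $f$ with $f(a)=a'$. It maps $\mathcal M(a)$ onto $\mathcal M(a')=\mathcal M(b)$. $\square$

$E$ is an equivalence relation. Reflexivity and symmetry are clear. If $p\,E\,q\,E\,r$, take the Scott set of all sets arithmetic in $p\oplus q\oplus r$ and the model $\mathcal M$ of Fact 1(iii); it realizes all three types, and Lemma 1(b) turns $E$ into isomorphism of pairs.

**The simplest class.** Call a formula $A(x)$ *unbounded* (over $T$) if $T\vdash\forall y\,\exists x>y\,A(x)$, and *bounded* otherwise; as $T$ is complete, a bounded $A$ is provably bounded. If $A\in\mathrm{tp}(a)$ is bounded, then $a\le\max A\in\mathrm{Scl}(0)$. Conversely, if $a\le d$ with $d\in\mathrm{Scl}(0)$, then "$x\le d$" is a bounded member of $\mathrm{tp}(a)$. So $\mathrm{tp}(a)$ has a bounded member exactly when $a\in\mathcal M(0)$, which means $\mathcal M(a)=\mathcal M(0)$. All types with a bounded member form one $E$-class. Everything interesting therefore concerns types all of whose members are unbounded.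

## 4. Back-and-forth inside the pair, and the definability of $\omega$

Let us try to prove the positive answer. Suppose $\mathcal K=\mathcal M(a)$, $\mathcal K'=\mathcal M(b)$ and $(\mathcal M,\mathcal K)\equiv(\mathcal M,\mathcal K')$. The natural move is a back-and-forth between the pairs, starting with $a$: look for $a'$ with the same type in $(\mathcal M,\mathcal K')$ as $a$ has in $(\mathcal M,\mathcal K)$. If $\theta(x)$ holds of $a$ in $(\mathcal M,\mathcal K)$, then $\exists x\,\theta(x)$ holds in $(\mathcal M,\mathcal K)$ and therefore in $(\mathcal M,\mathcal K')$. So every finite part of what we ask of $a'$ can be had. To have it all at once, we would use recursive saturation, this time of the *pair*. Here the argument stops.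

**Lemma 2.** There is a formula $\nu(v)$ of $L_{PA}\cup\{K\}$ that defines $\omega$ in $(\mathcal M,\mathcal M(a))$, for every countable recursively saturated $\mathcal M$ and every $a\in M$.

*Proof.* Let $K=\mathcal M(a)$. For $c\in M$ let
$$I_c=\{i:\ \forall j\le i\ (c)_j\in K\ \wedge\ \forall j<i\ (c)_j<(c)_{j+1}\},$$
and let $\nu(i)$ say: for every $c$, if $0\in I_c$ and $I_c$ is closed under successor, then $i\in I_c$. By induction every standard $i$ satisfies $\nu$. For the converse we need one $c$ with $I_c=\omega$. Let $(t_k)$ be a recursive list of the unary Skolem terms and put $s_n(x)=n+\sum_{k\le n}t_k(x)$, so that $s_n(a)<s_{n+1}(a)$ and $s_n(a)\ge t_n(a)$. By recursive saturation there is $c$ with $(c)_n=s_n(a)$ for all $n\in\omega$. All $s_n(a)$ lie in $K$, so $\omega\subseteq I_c$. Suppose some nonstandard $e$ is in $I_c$. Then $(c)_e\in K$, and as the sequence increases up to $e$, $(c)_e>(c)_n=s_n(a)\ge t_n(a)$ for all $n\in\omega$. This contradicts the cofinality of $\mathrm{Scl}(a)$ in $K$. So $I_c=\omega$, and $\nu$ defines $\omega$. $\square$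

Hence $\{\nu(v)\}\cup\{v>n:n\in\omega\}$ is recursive, finitely satisfiable and omitted: the pair with a short cut is *never* recursively saturated. Infinitely many conditions on $a'$ cannot be collected by saturation. What a single sentence can say about the whole type of $a$ must be found out directly.

## 5. Sentences about the pair as statements about types

The purpose of this section is to replace the truth of $\varphi$ in $(\mathcal M,\mathcal M(a))$ by a condition on $\mathrm{SSy}(\mathcal M)$ and $\mathrm{tp}(a)$ only.

We arrange variables as follows. The variable $v_0$ is reserved for $a$. *Level-$n$ formulas* are built so: atomic formulas of $L_{PA}$, and $K(\tau)$ with $\tau$ an $L_{PA}$-term, with variables among $v_1,\dots,v_n$, have level $n$; level $n$ is closed under $\neg$ and countable $\bigwedge$; and if $\varphi$ has level $n+1$, then $\exists v_{n+1}\varphi$ has level $n$. Each place in a sentence lies under only finitely many quantifiers, so by renaming bound variables from the outside inwards every $L_{\omega_1\omega}$-sentence becomes an equivalent level-$0$ formula, first-order if the sentence was.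

**Definition.** Let $\mathfrak X$ be a Scott set, $\varphi$ a level-$n$ formula and $r(v_0,\dots,v_n)\in\mathfrak X$ a complete type of PA. Define $\mathfrak X\Vdash\varphi[r]$ recursively:

* $\varphi$ atomic in $L_{PA}$: $\varphi\in r$;
* $\varphi=K(\tau)$: for some Skolem term $t$, the formula $\tau\le t(v_0)$ is in $r$;
* $\neg$ and countable $\bigwedge$: as usual;
* $\varphi=\exists v_{n+1}\psi$: there is a complete type $r'(v_0,\dots,v_{n+1})\supseteq r$ in $\mathfrak X$ with $\mathfrak X\Vdash\psi[r']$.

*Example.* $\mathfrak X\Vdash\exists v_1\neg K(v_1)[r]$ says that $r$ extends to some complete $r'(v_0,v_1)\in\mathfrak X$ containing no formula $v_1\le t(v_0)$.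

**Lemma 3.** If $\mathcal M$ is countable recursively saturated, $\mathfrak X=\mathrm{SSy}(\mathcal M)$, and $a,\bar m\in M$, then $(\mathcal M,\mathcal M(a))\models\varphi(\bar m)$ iff $\mathfrak X\Vdash\varphi[\mathrm{tp}(a,\bar m)]$. If $\varphi$ is first-order, there is a formula $\varphi^*(X)$ of second-order arithmetic, not depending on $\mathfrak X$, with $\mathfrak X\Vdash\varphi[r]\iff(\omega,\mathfrak X)\models\varphi^*(r)$.

*Proof.* Induction on $\varphi$. For $K(\tau)$: $\tau(\bar m)\in\mathcal M(a)$ iff $\tau(\bar m)\le t(a)$ for some Skolem term $t$. The other atomic formulas and the Boolean steps are immediate. For $\exists v_{n+1}\psi$ we need that the types $\mathrm{tp}(a,\bar m,m')$, $m'\in M$, are exactly the complete types in $\mathfrak X$ that extend $\mathrm{tp}(a,\bar m)$. Each such $\mathrm{tp}(a,\bar m,m')$ is in $\mathfrak X$ by Fact 1(i). Conversely, if $r'\in\mathfrak X$ extends $\mathrm{tp}(a,\bar m)$, then $r'(a,\bar m,y)$ is finitely satisfiable, since $\exists v_{n+1}\bigwedge r_0'$ lies in $\mathrm{tp}(a,\bar m)$ for finite $r'_0\subseteq r'$; by Fact 1(i) it is realized.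

For first-order $\varphi$ each clause is written down in second-order arithmetic, with set quantifiers ranging over $\mathfrak X$: "being a complete type of PA" is arithmetical, the clause for $K$ is a number quantifier over Skolem terms, and the clause for $\exists$ is a set quantifier. $\square$

The negative answer now needs a countable Scott set $\mathfrak X$ and types $z_0,z_1,\ldots\in\mathfrak X$ of $T$, pairwise not $E$-related, with $\mathfrak X\Vdash\varphi[z_i]\iff\mathfrak X\Vdash\varphi[z_j]$ for all relevant $\varphi$. A first idea is symmetry: choose the $z_i$ mutually generic and let $\mathfrak X$ be generated by all of them, so that exchanging $z_0$ and $z_1$ does not change $\mathfrak X$. That alone is not enough. Generic types still differ in plain ways: one may contain "$x$ is even", another "$x$ is odd". The set of sequences with "$x$ is even" in $z_0$ is clopen, with nonempty complement, so genericity does not decide it. Symmetry would finish the proof if every property we care about were decided by genericity. The point that makes this true is that $\mathfrak X\Vdash\varphi[z_i]$ depends only on $\mathfrak X$ and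 on the $E$-class of $z_i$, and that there are enough transformations of types which keep both fixed and carry any basic open set onto the whole space.

## 6. The space of unbounded types and its moves

Fix $T$. Let $\mathbb U$ be the set of $p\in S_1(T)$ all of whose members are unbounded, and for a formula $A(x)$ let $[A]=\{p\in\mathbb U:A\in p\}$. As a closed subset of $S_1(T)$, $\mathbb U$ is compact and metrizable, and the sets $[A]$ form a clopen base.

**$[A]\ne\emptyset$ iff $A$ is unbounded.** If $A$ is bounded, $[A]=\emptyset$ by definition. Let $A$ be unbounded. Finite disjunctions of bounded formulas are bounded, so $T$ does not prove $A\to B_1\vee\dots\vee B_k$ for bounded $B_l$. Hence $\{A\}\cup\{\neg B:B\text{ bounded}\}$ is consistent with $T$, and any completion of it in the variable $x$ is in $[A]$. In particular $\mathbb U=[x=x]\ne\emptyset$.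

**The moves.** For unbounded $A,B$ let $f=f_{AB}$ be the Skolem term that sends the $n$-th element of $A$ to the $n$-th element of $B$, with value $0$ off $A$. In $T$, $f$ is an increasing bijection $A\to B$ with inverse $f_{BA}$. *Example.* From the odd to the even numbers, $f(2n+1)=2n$. For $p\in[A]$ put
$$f_*(p)=\{C(x):C(f(x))\in p\}.$$

**Lemma 4.** $f_{AB*}$ is a homeomorphism $[A]\to[B]$ with inverse $f_{BA*}$. Moreover, for $p\in[A]$:

(m1) $f_*(p)\equiv_Tp$;

(m2) if $a$ realizes $p$ in a model $\mathcal M$ of $T$, then $f(a)$ realizes $f_*(p)$ and $a=f_{BA}(f(a))$, so $\mathcal M(a)=\mathcal M(f(a))$.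

*Proof.* If $a$ realizes $p$, then $f_*(p)=\mathrm{tp}(f(a))$. So $f_*(p)$ is a complete type; it contains $B$ because $A\in p$. *It has only unbounded members.* Let $C$ be bounded, say $C(x)\to x\le y$ in $T$ with $y$ definable. Choose $b\in B$ with $b>y$ and $a_0\in A$ with $f(a_0)=b$. If $x\in A$ and $C(f(x))$, then $f(x)\le y<f(a_0)$, so $x<a_0$. Thus $A(x)\wedge C(f(x))$ is bounded and not in $p$; as $A\in p$, $C(f(x))\notin p$, so $C\notin f_*(p)$. *Homeomorphism.* The preimage of $[C]\cap[B]$ is $[A(x)\wedge C(f(x))]$, so $f_*$ is continuous. As $T\vdash A(x)\to f_{BA}(f_{AB}(x))=x$, and symmetrically, $f_{BA*}$ is its inverse. (m1) $f_*(p)$ is computed from $p$ by a syntactic substitution, and $p=f_{BA*}(f_*(p))$. (m2) The first claims are clear; then $\mathrm{Scl}(a)=\mathrm{Scl}(f(a))$. $\square$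

By (m2), $p\,E\,f_*(p)$. Taking $A$ to be $x=x$, we see that every $E$-class in $\mathbb U$ meets every $[B]$ with $B$ unbounded: each class is dense in $\mathbb U$, so no single formula in a type says anything about its class.

**Separating two types from one Skolem term.** We must also see that generic types are not $E$-related. Start with $t(x)=x^2$ and $e_k=2^{3^k}$, so $e_{k+1}=e_k^3$. Let $A'=\{e_k:k\text{ even}\}$ and $B'=\{e_k:k\text{ odd}\}$. For $x\in A'$, $y\in B'$ the larger is at least the cube of the smaller, which is at least $2$; so $x\le y^2\wedge y\le x^2$ fails. The pair $(A',B')$ does not serve for $t(x)=x^3$, because $e_{2n}\mapsto e_{2n+1}$ is a move. But one term at a time can be defeated, inside any given sets.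

**Lemma 5.** Let $A,B$ be unbounded and $t$ a Skolem term. There are unbounded $A',B'$ with $T\vdash A'\to A$, $T\vdash B'\to B$ and $T\vdash\forall x\in A'\,\forall y\in B'\ \neg(x\le t(y)\wedge y\le t(x))$.

*Proof.* Let $\hat t(u)=u+\max_{w\le u}t(w)$. It is increasing, $\hat t(u)\ge u$ and $\hat t(u)\ge t(u)$. Define by recursion in $T$
$$a_0=\min A,\quad b_n=\min\{y\in B:y>\hat t(a_n)\},\quad a_{n+1}=\min\{x\in A:x>\hat t(b_n)\}.$$
These exist because $A,B$ are unbounded. Let $A'=\{a_n\}_n$ and $B'=\{b_n\}_n$; both are definable. As $a_n<b_n<a_{n+1}$, both are unbounded. Let $x=a_m$ and $y=b_n$. If $m\le n$, then $y>\hat t(a_n)\ge\hat t(a_m)\ge t(x)$. If $m>n$, then $x\ge a_{n+1}>\hat t(b_n)\ge t(y)$. In both cases one of the two inequalities fails. $\square$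

## 7. Generic sequences of types: proof of Theorem A

We use three facts about a compact metrizable space $Z\neq\emptyset$. A countable intersection of comeager sets is comeager, and a comeager set is nonempty (Baire). In particular no nonempty open set is meager. Every Borel set differs from an open set by a meager set, so a nonmeager Borel set $S$ is comeager in some nonempty basic open set $U$, that is, $U\setminus S$ is meager.

Let $T=\mathrm{Th}(\mathcal M_0)$, fix $W\subseteq\omega$ that computes every member of the countable family $\mathrm{SSy}(\mathcal M_0)$ (the join of a list of it, for instance), and add all first-order sentences of $L_{PA}\cup\{K\}$ to $\Phi$. Let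
$$Z=\mathbb U^\omega,\qquad z=(z_i)_{i\in\omega},\qquad Y_z=W\oplus\bigoplus_iz_i,\qquad \mathfrak X_z=\{D:D\text{ arithmetic in }Y_z\}.$$
$\mathfrak X_z$ is a countable Scott set. It contains all $z_i$, contains $T$ (the sentences in $z_0$), and includes $\mathrm{SSy}(\mathcal M_0)$. Basic open sets of $Z$ are the sets $\prod_{l<k}[A_l]\times\mathbb U^{\omega\setminus k}$; nonempty ones have all $A_l$ unbounded.

**Step 1: the properties in question are Borel.** This gives us the Baire property. For a sentence $\varphi$ (a level-0 formula) and $i\in\omega$ let
$$S_{\varphi,i}=\{z\in Z:\mathfrak X_z\Vdash\varphi[z_i]\}.$$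
Let $D_j(z)$ be the set defined by the $j$-th arithmetical formula with parameter $Y_z$, so that $\mathfrak X_z=\{D_j(z):j\in\omega\}$. As $Y_z$ depends continuously on $z$, each relation "$n\in D_j(z)$" is Borel in $z$. We claim that for each level-$n$ formula $\varphi$ the set
$$B_\varphi=\{(z,j):D_j(z)\text{ is a complete type of }T\text{ in }v_0,\dots,v_n\text{ and }\mathfrak X_z\Vdash\varphi[D_j(z)]\}$$
is Borel in $Z\times\omega$. Being a complete type of $T$ in $v_0,\dots,v_n$ is Borel: it says that the set consists of formulas in these variables, includes $T$, contains exactly one of $\chi,\neg\chi$ for each $\chi$, and is closed under logical consequence of finite parts. These are countably many conditions on membership. Now use induction on $\varphi$. The atomic $L_{PA}$ clause is Borel; the clause for $K(\tau)$ is a countable union over $t$; $\neg$ is a complement inside the Borel set of $(z,j)$ with $D_j(z)$ a type; $\bigwedge$ is a countable intersection. For $\exists v_{n+1}\psi$, we take those $(z,j)$ with $D_j(z)$ a type for which there is $j'$ with $D_j(z)\subseteq D_{j'}(z)$ and $(z,j')\in B_\psi$: a countable union of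 Borel sets. Finally $z_i=D_{j_i}(z)$ for a fixed index $j_i$, so $S_{\varphi,i}$ is Borel.

**Step 2: invariance under the moves.** Let $z'$ arise from $z$ by replacing one coordinate $z_j\in[A]$ by $f_{AB*}(z_j)$. We show
$$z\in S_{\varphi,i}\iff z'\in S_{\varphi,i}. \tag{2}$$
By (m1), $Y_{z'}\equiv_TY_z$, so $\mathfrak X_{z'}=\mathfrak X_z$. If $j\ne i$, then $z_i'=z_i$ and (2) is clear. Let $j=i$. By Fact 1(iii) take a countable recursively saturated $\mathcal M\models T$ with $\mathrm{SSy}(\mathcal M)=\mathfrak X_z$, and by Fact 1(i) some $a\in M$ realizing $z_i$. With $f=f_{AB}$, the element $f(a)$ realizes $z_i'$, and $\mathcal M(a)=\mathcal M(f(a))$ by (m2). By Lemma 3,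
$$\mathfrak X_z\Vdash\varphi[z_i]\iff(\mathcal M,\mathcal M(a))\models\varphi\iff(\mathcal M,\mathcal M(f(a)))\models\varphi\iff\mathfrak X_z\Vdash\varphi[z_i'].$$

**Step 3: a zero–one law.** Each $S=S_{\varphi,i}$ is meager or comeager. Suppose $S$ is not meager. By Step 1 it is comeager in some nonempty $U=\prod_{l<k}[A_l]\times\mathbb U^{\omega\setminus k}$. Let $B$ be the formula $x=x$, so $[B]=\mathbb U$. Applying $f_{A_lB*}$ in each coordinate $l<k$ gives a homeomorphism $F:U\to Z$. Changing the coordinates one at a time and using (2) $k$ times, we get $F(S\cap U)\subseteq S$. So $Z\setminus S\subseteq F(U\setminus S)$, which is meager. Hence $S$ is comeager.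

**Step 4: symmetry.** The transposition $\sigma$ of the coordinates $i,j$ is a homeomorphism of $Z$. Since $Y_{\sigma z}\equiv_TY_z$, we have $\mathfrak X_{\sigma z}=\mathfrak X_z$; and $(\sigma z)_j=z_i$. So $z\in S_{\varphi,i}\iff\sigma z\in S_{\varphi,j}$, that is, $\sigma(S_{\varphi,i})=S_{\varphi,j}$. With Step 3: for each $\varphi$, either all $S_{\varphi,i}$ ($i\in\omega$) are comeager or all are meager. As $\Phi$ is countable, for comeagerly many $z$
$$\mathfrak X_z\Vdash\varphi[z_i]\iff\mathfrak X_z\Vdash\varphi[z_j]\qquad\text{for all }\varphi\in\Phi,\ i,j\in\omega. \tag{3}$$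

**Step 5: the coordinates are not $E$-related.** For $i\ne j$ and a Skolem term $t$ let
$$N_{i,j,t}=\{z:\ z_i(x)\cup z_j(y)\cup\{x\le t(y)\wedge y\le t(x)\}\text{ is consistent}\}.$$
It is closed: by compactness, inconsistency is witnessed by one formula of $z_i$ and one of $z_j$, so it persists on a neighborhood. It has no interior: given a nonempty basic open set with conditions $[A]$ at coordinate $i$ and $[B]$ at coordinate $j$ (possibly $x=x$), shrink these to $[A']$ and $[B']$ from Lemma 5. The smaller set is open, nonempty, and disjoint from $N_{i,j,t}$. So $N_{i,j,t}$ is nowhere dense. There are countably many triples, hence for comeagerly many $z$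
$$\neg(z_i\,E\,z_j)\qquad\text{for all }i\ne j. \tag{4}$$

**Step 6: the model.** By the Baire category theorem choose $z$ with (3) and (4). Let $\mathcal M\models T$ be countable recursively saturated with $\mathrm{SSy}(\mathcal M)=\mathfrak X_z$ (Fact 1(iii)), let $a_i\in M$ realize $z_i$ (Fact 1(i)), and put $\mathcal K_i=\mathcal M(a_i)$. By Lemma 3 and (3), all the pairs $(\mathcal M,\mathcal K_i)$ agree on $\Phi$, in particular on all first-order sentences. By Lemma 1(b) and (4), $(\mathcal M,\mathcal K_i)\not\cong(\mathcal M,\mathcal K_j)$ and $\mathcal K_i\not\cong\mathcal K_j$ for $i\ne j$.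

**Step 7: $\mathcal M_0$ embeds elementarily in $\mathcal M$.** Let $M_0=\{m_0,m_1,\dots\}$. We have $\mathrm{tp}(m_0,\dots,m_n)\in\mathrm{SSy}(\mathcal M_0)\subseteq\mathfrak X_z$ for every $n$. Suppose $m_0',\dots,m_{n-1}'\in M$ have the type of $m_0,\dots,m_{n-1}$ (for $n=0$ this is $\mathcal M\models T$). Then $\mathrm{tp}(m_0,\dots,m_n)$, with $m_0',\dots,m'_{n-1}$ substituted for the first $n$ variables, is finitely satisfiable in $\mathcal M$, so Fact 1(i) gives $m_n'$. The map $m_n\mapsto m_n'$ is an elementary embedding. $\square$

## 8. An exact criterion in second-order arithmetic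

**Theorem B.** Let $\mathcal M$ be countable recursively saturated, $\mathfrak X=\mathrm{SSy}(\mathcal M)$, $p=\mathrm{tp}(a)$, $q=\mathrm{tp}(b)$. Then $(\mathcal M,\mathcal M(a))\cong(\mathcal M,\mathcal M(b))$ iff $p\,E\,q$. Moreover the following are equivalent.

1. $(\mathcal M,\mathcal M(a))\equiv(\mathcal M,\mathcal M(b))$.
2. For every formula $\psi(X)$ of second-order arithmetic, $\psi$ holds in $(\omega,\mathfrak X)$ of some $p'\in\mathfrak X$ with $p'\,E\,p$ iff it holds of some $q'\in\mathfrak X$ with $q'\,E\,q$.
3. No $E$-invariant set of complete 1-types of PA in $\mathfrak X$ that is definable without parameters in $(\omega,\mathfrak X)$ separates $p$ from $q$.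

The isomorphism criterion is Lemma 1(b). We prove $(3)\Rightarrow(1)\Rightarrow(2)\Rightarrow(3)$.

**$(3)\Rightarrow(1)$: each sentence gives an invariant definable set.** For a first-order sentence $\varphi$ let $D_\varphi$ be the set of complete 1-types $r\in\mathfrak X$ of PA with $\mathfrak X\Vdash\varphi[r]$. It is definable in $(\omega,\mathfrak X)$ by $\varphi^*$, together with the arithmetical condition of being such a type. It is $E$-invariant: if $r\,E\,r'$ in $\mathfrak X$, both extend one completion $T'$, and $T'\in\mathfrak X$ as it is computable from $r$. Take a countable recursively saturated $\mathcal M'\models T'$ with standard system $\mathfrak X$ and elements $c,c'$ realizing $r,r'$. By Lemma 1(b) the pairs $(\mathcal M',\mathcal M'(c))$ and $(\mathcal M',\mathcal M'(c'))$ are isomorphic, and by Lemma 3, $r\in D_\varphi\iff r'\in D_\varphi$. By (3), $p\in D_\varphi\iff q\in D_\varphi$, and by Lemma 3 this says that the two given pairs agree on $\varphi$.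

**$(2)\Rightarrow(3)$.** Let $\psi$ define an $E$-invariant set containing $p$. Since $p\,E\,p$, (2) gives $q'\,E\,q$ in the set, and by invariance $q$ is in the set. The same holds with $p,q$ exchanged.

**$(1)\Rightarrow(2)$: the pair interprets $(\omega,\mathfrak X)$ and the class of $p$.** Let $\mathcal K=\mathcal M(a)$. All formulas below are independent of $\mathcal M$ and $a$. By Lemma 2 we may quantify over $\omega$ in the pair.

*Truth of standard formulas at arguments in $K$ is definable.* A formula is unnested if its atomic parts are of the forms $v_i=v_j$, $v_i\le v_j$, $v_i=0$, $v_i=1$, $v_i+v_j=v_k$, $v_iv_j=v_k$. There is a recursive map $\varphi\mapsto\varphi^\circ$ to equivalent unnested formulas with the same free variables, built with $\neg,\wedge,\exists$. Recursive maps are definable on $\omega$, so it suffices to treat unnested formulas. We number formulas so that $\ulcorner\varphi\urcorner$ exceeds the indices of all variables of $\varphi$. An element $u$ is read as the assignment $v_i\mapsto(u)_i$, and $x\in s$ means that the $x$-th binary digit of $s$ is $1$. Call $s\in M$ *good* if the relation $\langle\varphi,u\rangle\in s$,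 for unnested formulas $\varphi\in\omega$ and $u\in K$, satisfies Tarski's clauses in $\mathcal K$:

* atomic: for example, $\langle v_i+v_j=v_k,u\rangle\in s$ iff $(u)_i+(u)_j=(u)_k$;
* $\langle\neg\varphi,u\rangle\in s$ iff $\langle\varphi,u\rangle\notin s$, and $\langle\varphi\wedge\psi,u\rangle\in s$ iff both $\langle\varphi,u\rangle,\langle\psi,u\rangle\in s$;
* $\langle\exists v_i\varphi,u\rangle\in s$ iff there is $u'\in K$ with $(u')_j=(u)_j$ for all $j\le\ulcorner\varphi\urcorner$, $j\ne i$, and $\langle\varphi,u'\rangle\in s$.

Using $\nu$ and $K$, goodness is first-order in $(\mathcal M,\mathcal K)$.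

*Every good $s$ is correct.* By induction on $\varphi\in\omega$, for $u\in K$: $\langle\varphi,u\rangle\in s$ iff $\mathcal K\models\varphi((u)_0,(u)_1,\dots)$ iff $\mathcal M\models\varphi((u)_0,(u)_1,\dots)$. The second equivalence is $\mathcal K\preceq\mathcal M$. For the existential step: if $\mathcal K\models\exists v_i\varphi$ at $u$ with witness $y\in K$, then (1), applied in the model $\mathcal K$ of PA, gives $u'\in K$ with $(u')_i=y$ and $(u')_j=(u)_j$ for $j\le\ulcorner\varphi\urcorner$, $j\ne i$. As all variables of $\varphi$ have index at most $\ulcorner\varphi\urcorner$, $\mathcal K\models\varphi$ at $u'$, so $\langle\varphi,u'\rangle\in s$ by induction and $\langle\exists v_i\varphi,u\rangle\in s$ by the clause. Conversely a $u'$ as in the clause gives, by induction, the witness $(u')_i\in K$.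

*Good $s$ exist.* Fix $d\in M\setminus K$, possible since $K\ne M$. The recursive set
$$\{\forall u<d\,\big(\langle\varphi,u\rangle\in s\leftrightarrow\varphi((u)_0,(u)_1,\dots)\big):\varphi\in\omega\text{ unnested}\}$$
is finitely satisfiable, because PA proves that every definable bounded set is the set of positions of the digits $1$ of some number. Let $s$ realize it. For $u\in K$ we have $u<d$, so $\langle\varphi,u\rangle\in s$ iff $\mathcal M\models\varphi$ at $u$ iff $\mathcal K\models\varphi$ at $u$. Truth in $\mathcal K$ satisfies Tarski's clauses (the existential one again by (1) in $\mathcal K$), so $s$ is good.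

Thus "$\varphi$ is true at $u$", for $\varphi\in\omega$ and $u\in K$, is defined by "some good $s$ contains $\langle\varphi^\circ,u\rangle$".

*Two consequences.* First, $\mathrm{tp}(x)$ is uniformly definable for $x\in K$: $\varphi(v_0)\in\mathrm{tp}(x)$ iff $\varphi$ is true at some $u\in K$ with $(u)_0=x$. Secondly, the set
$$G=\{x\in K:\mathrm{Scl}(x)\text{ is cofinal in }K\}=\{x:\mathcal M(x)=\mathcal K\}$$
is definable: $x\in G$ iff $x\in K$ and for every $y\in K$ there are a Skolem term $t\in\omega$ and $w\in K$ with $y\le w$ such that "$t(v_0)=v_1$" is true at some $u\in K$ with $(u)_0=x$, $(u)_1=w$.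

*Interpreting $(\omega,\mathfrak X)$.* Number quantifiers are relativized to $\nu$; set quantifiers become quantifiers over $c\in M$, with $c$ standing for $\{n\in\omega:(c)_n\ne0\}$. So for each $\psi(X)$ there is a sentence $\hat\psi$ of $L_{PA}\cup\{K\}$ that says: "for some $x\in G$ and some $c$ coding $\mathrm{tp}(x)$, $\psi$ holds in $(\omega,\mathfrak X)$ of the set coded by $c$". Such a $c$ exists for each $x$, as $\mathrm{tp}(x)\in\mathfrak X$. Next,
$$\{\mathrm{tp}(x):x\in G\}=\{p'\in\mathfrak X:p'\,E\,p\}.$$
If $x\in G$, then $\mathcal M(x)=\mathcal M(a)$ and $\mathrm{tp}(x)\,E\,p$ by Lemma 1(b). If $p'\in\mathfrak X$ and $p'\,E\,p$, the last claim of Lemma 1(b) gives $x$ realizing $p'$ with $\mathcal M(x)=\mathcal M(a)$, so $x\in G$. Hence $(\mathcal M,\mathcal M(a))\models\hat\psi$ iff $\psi$ holds in $(\omega,\mathfrak X)$ of some $p'\in\mathfrak X$ with $p'\,E\,p$. The same holds for $b$ and $q$ with the same $\hat\psi$. So (1) implies (2). $\square$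

## 9. Models in which elementary equivalence suffices

The attempt of Section 4 broke down because "$x$ realizes $p$" is an infinite list of conditions. If $p$ is definable in $(\omega,\mathfrak X)$, Theorem B turns the list into one sentence.

**Theorem C.** If every element of $\mathfrak X=\mathrm{SSy}(\mathcal M)$, with $\mathcal M$ countable recursively saturated, is definable in $(\omega,\mathfrak X)$ from the parameter $\mathrm{Th}(\mathcal M)$, then for all short $\mathcal K,\mathcal K'$: $(\mathcal M,\mathcal K)\equiv(\mathcal M,\mathcal K')$ implies $(\mathcal M,\mathcal K)\cong(\mathcal M,\mathcal K')$. For every $T$ there is such an $\mathcal M\models T$, for example with $\mathrm{SSy}(\mathcal M)$ the family of all sets arithmetic in $T$.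

*Proof.* Let $T=\mathrm{Th}(\mathcal M)$, $\mathcal K=\mathcal M(a)$, $\mathcal K'=\mathcal M(b)$, $p=\mathrm{tp}(a)$, $q=\mathrm{tp}(b)$, and suppose $(\mathcal M,\mathcal K)\equiv(\mathcal M,\mathcal K')$.

**Step 1: remove the parameter.** Let $\psi(X,T)$ define $p$ in $(\omega,\mathfrak X)$, that is, $p$ is the only $X\in\mathfrak X$ with $\psi(X,T)$. Let $\psi'(X)$ be $\psi(X,X\cap\mathrm{Sent})$, where $\mathrm{Sent}$ is the set of codes of sentences. Since $p\cap\mathrm{Sent}=T$, $\psi'(p)$ holds in $(\omega,\mathfrak X)$.

**Step 2: transfer.** As $p\,E\,p$, Theorem B, $(1)\Rightarrow(2)$, gives $q'\in\mathfrak X$ with $q'\,E\,q$ and $\psi'(q')$. Since $q\in S_1(T)$ and $q'\,E\,q$, also $q'\in S_1(T)$, so $q'\cap\mathrm{Sent}=T$. Thus $\psi(q',T)$ holds, and $q'=p$. Hence $p\,E\,q$, and the pairs are isomorphic by Lemma 1(b).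

**Step 3: existence.** Given $T$, let $\mathfrak X$ be the family of all sets arithmetic in $T$. It is a countable Scott set containing $T$. Each member is defined by an arithmetical formula with parameter $T$, and such a formula has the same meaning in $(\omega,\mathfrak X)$, since it has no set quantifiers. Fact 1(iii) supplies a countable recursively saturated $\mathcal M\models T$ with $\mathrm{SSy}(\mathcal M)=\mathfrak X$. $\square$
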